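
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}


\title{Decomposing $3r$-graphs into $3$-regular graphs}

\begin{abstract}
An $r$-graph is an $r$-regular graph, possibly with parallel edges, in which at least $r$ edges leave every vertex set of odd size. We prove that the edge set of every $3r$-graph can be partitioned into $r$ spanning $3$-regular subgraphs, a statement posed as a conjecture in~\cite{source}. More generally, let every vertex $v$ have degree $r f(v)$, and let at least $3r-2$ edges leave every set $S$ for which $\sum_{v\in S}f(v)$ is odd; then the edge set splits into $r$ parts in each of which every vertex $v$ has degree $f(v)$. It follows that every $mr$-graph is the sum of $r$ $m$-regular graphs if and only if $m\ge 2$ or $r\le 2$. The proof finds an orientation in which all outdegrees are divisible by $r$ and then decomposes a bipartite graph. The orientation comes from an extension theorem for orientations with prescribed outdegrees modulo~$k$.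
\end{abstract}

\section{Introduction}

Graphs are finite and loopless; parallel edges are allowed. In a graph $G=(V,E)$ we write $\partial(S)$ for the set of edges with exactly one end in $S\subseteq V$, and $d(S)=|\partial(S)|$. Further, $E(S)$ is the set of edges with both ends in $S$, and $e(A,B)$ is the number of edges between disjoint sets $A$ and $B$. A vertex $v$ and the set $\{v\}$ are not distinguished, so $d(v)$ is the degree of $v$. In an orientation, $d^+(v)$ and $d^-(v)$ are the outdegree and the indegree. A graph $(V,E)$ is the \emph{sum} of graphs $(V,E_1),\dots,(V,E_n)$ if $E$ is the disjoint union of $E_1,\dots,E_n$.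

\subsection*{The question}

Let $r$ be a positive integer. Following Seymour, an \emph{$r$-graph} is an $r$-regular graph with $d(S)\ge r$ for every $S\subseteq V$ of odd size. The condition is what parity demands from sums of $1$-factors (spanning $1$-regular subgraphs): a $1$-factor has at least one edge in $\partial(S)$ if $|S|$ is odd, so an $r$-regular graph that is the sum of $r$ $1$-factors is an $r$-graph. Fractionally this is the whole story: equivalently, $r$-graphs are the $r$-regular graphs that are conic combinations of their own $1$-factors. (We do not use this.) Integrally it is not: the Petersen graph is a $3$-graph, but it is not the sum of three $1$-factors (see Section~\ref{sec:limits}).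

So one asks for coarser pieces: is every $mr$-graph the sum of $r$ $m$-regular graphs? For even $m$ the answer is yes, by an Eulerian orientation and without any cut condition (Example~\ref{ex:even}). For odd $m$ each piece has at least one edge in every odd cut, so every odd cut must have at least $r$ edges. For $m=1$ an $mr$-graph is only guaranteed to meet this count, and the Petersen graph shows that this is not sufficient. For $m=3$, an odd cut of a $3r$-graph has at least $3r$ edges, three times as many as the count requires, and one may hope that this surplus suffices. That it does was stated as a conjecture in~\cite{source}. We prove it.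

\begin{theorem}\label{thm:main}
For every positive integer $r$, every $3r$-graph is the sum of $r$ $3$-regular graphs.
\end{theorem}

The proof gives more. For $f:V\to\mathbb Z_{\ge0}$ put $f(S)=\sum_{v\in S}f(v)$.

\begin{theorem}\label{thm:general}
Let $r\ge1$, let $f:V\to\mathbb Z_{\ge 0}$, and let $G=(V,E)$ satisfy $d(v)=r f(v)$ for all $v\in V$. If $d(S)\ge 3r-2$ for every $S\subseteq V$ with $f(S)$ odd, then $E$ is the disjoint union of sets $E_1,\dots,E_r$ such that every vertex $v$ has degree exactly $f(v)$ in every $(V,E_j)$.
\end{theorem}

Theorem~\ref{thm:main} is the case $f\equiv3$: then $f(S)$ is odd if and only if $|S|$ is odd, and $3r\ge 3r-2$.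

\begin{theorem}\label{thm:class}
Let $m$ and $r$ be positive integers. Every $mr$-graph is the sum of $r$ $m$-regular graphs if and only if $m\ge2$ or $r\le2$.
\end{theorem}

How much of the surplus is needed when $m=3$? We show the following.

\begin{proposition}\label{prop:limits}
Let $r\ge1$.
\begin{enumerate}
\item[(i)] If $G$ is a $3r$-regular graph with $d(S)\ge 3r-2$ for all $S$ with $|S|$ odd, then $G$ is the sum of $r$ $3$-regular graphs.
\item[(ii)] If $G$ is the sum of $r$ $3$-regular graphs, then $d(S)\ge r$ for all $S$ with $|S|$ odd.
\item[(iii)] If $r\ge3$, there is a $3r$-regular graph with $d(S)\ge r$ for all $S$ with $|S|$ odd that is not the sum of $r$ $3$-regular graphs.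
\end{enumerate}
\end{proposition}

For $r\ge3$ we do not determine the exact threshold between $r$ and $3r-2$.

\subsection*{The method}

Section~\ref{sec:orient} reduces Theorem~\ref{thm:general} to finding an orientation with all outdegrees divisible by $r$; for $f\equiv3$ and $r=2$ such an orientation can be found by hand. For larger $r$ we need an extension theorem (Theorem~\ref{thm:ext}): an orientation of the edges at one vertex extends to an orientation of the whole graph with prescribed outdegrees modulo $k$, provided that all cuts leave enough freedom. Section~\ref{sec:profiles} sets up the bookkeeping, Section~\ref{sec:ext} proves the extension theorem, and Section~\ref{sec:orientproof} deduces the orientation theorem. Section~\ref{sec:limits} proves Theorem~\ref{thm:class} and Proposition~\ref{prop:limits}. Theorem~\ref{thm:ext} is in the spirit of Lov\'asz, Thomassen, Wu and Zhang~\cite{LTWZ}; nothing from there is used.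

\section{From orientations to decompositions}\label{sec:orient}

We use K\H{o}nig's theorem: the edge set of an $r$-regular bipartite graph, parallel edges allowed, can be partitioned into $r$ perfect matchings.

\begin{lemma}\label{lem:split}
Let $f:V\to\mathbb Z_{\ge0}$, and let $G=(V,E)$ satisfy $d(v)=rf(v)$ for all $v\in V$. If $G$ has an orientation in which every outdegree is divisible by $r$, then $E$ is the disjoint union of sets $E_1,\dots,E_r$ such that every $v$ has degree $f(v)$ in every $(V,E_j)$.
\end{lemma}

\begin{proof}
Write $d^+(v)=rf^+(v)$. Then $d^-(v)=rf^-(v)$ with $f^+(v)+f^-(v)=f(v)$. Form the bipartite graph with vertices $v'$ and $v''$ for $v\in V$ and one edge $u'w''$ for every oriented edge $u\to w$. There $v'$ has degree $rf^+(v)$ and $v''$ has degree $rf^-(v)$. Split each $v'$ into $f^+(v)$ vertices and each $v''$ into $f^-(v)$ vertices, distributing the edges arbitrarily so that each new vertex has degree $r$. The resulting graph is bipartite and $r$-regular, so it decomposes into $r$ perfect matchings. Let $E_j$ be the set of edges of $G$ corresponding to the $j$-th matching. The matching has one edge at each of the $f^+(v)+f^-(v)$ vertices that come from $v$, so $v$ has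 degree $f(v)$ in $(V,E_j)$.
\end{proof}

\begin{example}[All $f(v)$ even]\label{ex:even}
All degrees $rf(v)$ are even, so we can orient $G$ along closed Eulerian trails of its components. Then $d^+(v)=r\cdot\frac{f(v)}2$, and Lemma~\ref{lem:split} applies. This proves Theorem~\ref{thm:general} when $f$ takes only even values; for instance, every $2r$-regular graph is the sum of $r$ $2$-regular graphs.
\end{example}

\begin{example}[$f\equiv3$, $r=2$]\label{ex:two}
Let $G$ be $6$-regular, and let every component have an even number of vertices, as is the case if $\partial(S)\neq\emptyset$ whenever $|S|$ is odd. A component with vertex set $C$ has $3|C|$ edges, an even number. Start with any orientation. The sum of the outdegrees in $C$ is even, so the number of vertices of odd outdegree in $C$ is even. If there are at least two of them, join two of them by a path and reverse every edge of this path: the outdegrees of its ends change by $\pm1$, those of its inner vertices by $-2$, $0$ or $2$. Now two fewer vertices have odd outdegree. Repeating this, we reach an orientation with all outdegrees even, and by Lemma~\ref{lem:split} $G$ is the sum of two $3$-regular graphs.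
\end{example}

For $r\ge3$ this argument breaks down: a change by $\pm2$ at an inner vertex of the reversed path is no longer harmless modulo $r$. By Proposition~\ref{prop:limits}(iii), even $r$ edges in every odd cut are then not enough. The sizes of the cuts have to enter, and they do so in the following theorem. We write $\mathbf 1_T(v)=1$ if $v\in T$ and $\mathbf 1_T(v)=0$ otherwise.

\begin{theorem}\label{thm:orient}
Let $r\ge1$, let $G=(V,E)$ be a graph, and let $T\subseteq V$ be such that
\begin{enumerate}
\item[(a)] $d(v)\equiv r\mathbf 1_T(v)\pmod 2$ for all $v\in V$;
\item[(b)] $d(S)\ge 3r-2$ for all $S\subseteq V$ with $|S\cap T|$ odd.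
\end{enumerate}
Then $G$ has an orientation with $d^+(v)-d^-(v)\equiv r\mathbf 1_T(v)\pmod{2r}$ for all $v\in V$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:general} from Theorem~\ref{thm:orient}]
Let $T=\{v: f(v)\text{ odd}\}$. Then $d(v)=rf(v)\equiv r\mathbf 1_T(v)\pmod2$ and $|S\cap T|\equiv f(S)\pmod 2$, so (a) and (b) hold. In the orientation given by Theorem~\ref{thm:orient},
\[
2d^+(v)=\bigl(d^+(v)-d^-(v)\bigr)+d(v)\equiv r\bigl(\mathbf 1_T(v)+f(v)\bigr)\equiv 0\pmod{2r},
\]
because $\mathbf 1_T(v)+f(v)$ is even. So $r$ divides every $d^+(v)$, and Lemma~\ref{lem:split} applies.
\end{proof}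

Only the parity of $f$ has survived in Theorem~\ref{thm:orient}. This makes it suitable for induction, since contracting sets and splitting off pairs of edges change degrees but leave (a) and (b) meaningful.

\section{Outdegrees modulo $k$}\label{sec:profiles}

Fix $k\ge1$. Throughout this section and the next, $G=(V,E)$ carries a function $\omega:V\to\mathbb Z/k$ with $\sum_{v\in V}\omega(v)=|E|$ in $\mathbb Z/k$. An \emph{$\omega$-orientation} is an orientation with $d^+(v)\equiv\omega(v)\pmod k$ for all $v$. The condition on $\sum\omega$ is clearly necessary for its existence. For $A\subseteq V$ put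
\[
\omega(A)=\sum_{v\in A}\omega(v)-|E(A)| .
\]
In every orientation the outdegrees in $A$ add up to $|E(A)|$ plus the number of edges leaving $A$. So in an $\omega$-orientation the number of edges leaving $A$ is $\equiv\omega(A)$. Also $\omega(V)=0$.

\subsection*{Profiles and rich sets}

A \emph{profile} of $A$ is a pair $(i,o)$ of integers, possibly negative, with
\[
i+o=d(A),\qquad o\equiv\omega(A)\pmod k .
\]
Here $i$ stands for ``in'' and $o$ for ``out'': an $\omega$-orientation realizes one profile of $A$. The profiles of $A$ are the pairs $(i+jk,o-jk)$, $j\in\mathbb Z$, for any one of them. We call $A$ \emph{rich} if it has a profile with both entries $\ge k-1$, and \emph{very rich} if it has a profile with both entries $\ge k$.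

The number $k-1$ is the amount of freedom needed to reach every residue: if $m$ parallel edges join $x$ and $y$, the number of those directed from $x$ to $y$ can be any of $0,\dots,m$, which covers all residues modulo $k$ if and only if $m\ge k-1$. If $d(A)\ge 3k-3$, then $A$ is rich whatever $\omega$ is: one of the $k$ integers $o=k-1,\dots,2k-2$ is $\equiv\omega(A)$, and $d(A)-o\ge k-1$. A set with fewer than $2k-2$ edges in its boundary is never rich.

\begin{lemma}\label{lem:profiles}
\begin{enumerate}
\item[(i)] $(i,o)$ is a profile of $A$ if and only if $(o,i)$ is a profile of $V\setminus A$. In particular, $A$ is very rich if and only if $V\setminus A$ is.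
\item[(ii)] If $A\cap B=\emptyset$, $c=e(A,B)$, and $(i,o)$, $(i',o')$ are profiles of $A$, $B$, then $(i+i'-c,\;o+o'-c)$ is a profile of $A\cup B$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) $\omega(A)+\omega(V\setminus A)=|E|-|E(A)|-|E(V\setminus A)|=d(A)$ in $\mathbb Z/k$, so $o\equiv\omega(A)$ if and only if $i=d(A)-o\equiv\omega(V\setminus A)$.
(ii) $d(A\cup B)=d(A)+d(B)-2c$ and $\omega(A\cup B)=\omega(A)+\omega(B)-c$.
\end{proof}

\subsection*{Four operations}

Each of the operations that change $G$ preserves the condition $\sum_v\omega(v)=|E|$, and each allows an orientation of the new graph to be pulled back to $G$.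

\emph{Contraction.} For nonempty $A\subsetneq V$, the graph $G/A$ arises by identifying $A$ to one vertex $a$ and deleting the edges of $E(A)$; all other edges keep their identity. Put $\omega(a)=\omega(A)$. Every subset of $V(G/A)$ has the same $d$ and the same $\omega$, hence the same profiles, as the corresponding subset of $V$. In particular $\omega(V(G/A))=\omega(V)=0$, so the condition on $\sum\omega$ is preserved.

\begin{lemma}[Gluing]\label{lem:glue}
Let $\emptyset\ne A\subsetneq V$, and let an $\omega$-orientation of $G/A$ be given. In $H=G/(V\setminus A)$, with $z^*$ the vertex that replaces $V\setminus A$, pre-orient the edges at $z^*$, that is, $\partial(A)$, as they are in $G/A$. Then the number of edges leaving $z^*$ is $\equiv\omega(z^*)$. If this pre-orientation extends to an $\omega$-orientation of $H$, then the two orientations together form an $\omega$-orientation of $G$.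
\end{lemma}

\begin{proof}
The number of edges leaving $A$ is $\equiv\omega(A)$, so the number of edges leaving $z^*$, which are the edges entering $A$, is $\equiv d(A)-\omega(A)=\omega(V\setminus A)=\omega(z^*)$. For the last statement, vertices outside $A$ have the outdegree they have in $G/A$, and vertices in $A$ the one they have in $H$.
\end{proof}

\emph{Closing a pair.} This pulls an orientation back from a special contraction. Suppose all edges at $x$ go to one vertex $y$, let $\{x,y\}\ne V$, and let an $\omega$-orientation of $G/\{x,y\}$ be given. If $0\le s\le d(x)$ and $s\equiv\omega(x)$, direct $s$ of the $x$--$y$ edges from $x$ to $y$ and the others from $y$ to $x$. This gives an $\omega$-orientation of $G$: we have $d^+(x)=s\equiv\omega(x)$, and $d^+(x)+d^+(y)\equiv e(x,y)+\omega(\{x,y\})=\omega(x)+\omega(y)$.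

\emph{Deleting an edge $uv$ as $u\to v$.} Remove the edge and lower $\omega(u)$ by $1$; both $|E|$ and $\sum\omega$ drop by $1$. A profile $(i,o)$ of $A$ becomes $(i,o-1)$ if $u\in A\not\ni v$, and $(i-1,o)$ if $v\in A\not\ni u$. Other sets keep their profiles; if $u,v\in A$, both $\sum_{w\in A}\omega(w)$ and $|E(A)|$ drop by $1$. Restoring the edge, directed $u\to v$, turns an $\omega$-orientation of the new graph into one of $G$.

\emph{Lifting $xy,xy'$, where $y\ne y'$.} Replace these two edges by one edge $yy'$ and lower $\omega(x)$ by $1$; both $|E|$ and $\sum\omega$ drop by $1$. Replacing an oriented edge $yy'$ by the path through $x$ directed the same way turns an $\omega$-orientation of the new graph into one of $G$. If $A$ separates $x$ from both $y$ and $y'$, a profile $(i,o)$ of $A$ becomes $(i-1,o-1)$: $d(A)$ drops by $2$, and $\omega(A)$ drops by $1$, because $\omega(x)$ drops if $x\in A$ and $|E(A)|$ rises if $y,y'\in A$. All other sets keep their profiles. Indeed, if $x,y,y'$ are on one side of $A$, then $d(A)$ is unchanged. If $A$ separates $y$ from $y'$, exactly one of $xy,xy'$ is in $\partial(A)$, and it is replaced there by $yy'$. In both situations $\sum_{w\in A}\omega(w)$ and $|E(A)|$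 both drop by $1$ if $x\in A$, and neither changes if $x\notin A$. If $y$ is a vertex whose edges are pre-oriented, the new edge $yy'$ is pre-oriented like $yx$ was, out of $y$ or into $y$; the pulled-back orientation then agrees with the original pre-orientation.

\section{The extension theorem}\label{sec:ext}

Small cuts are to be handled by Lemma~\ref{lem:glue}: orient one side first and then the other, with the orientation of the cut imposed. So we need a theorem about extending an orientation given at a vertex $z_0$.

\begin{theorem}\label{thm:ext}
Let $k\ge1$, let $G=(V,E)$ be a graph, let $\omega:V\to\mathbb Z/k$ with $\sum_v\omega(v)=|E|$ in $\mathbb Z/k$, and let $z_0\in V$. Assume: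
\begin{enumerate}
\item[(H1)] $|V|\ge3$, and the edges at $z_0$ are pre-oriented with $d^+(z_0)\equiv\omega(z_0)\pmod k$;
\item[(H2)] $z_0$ is not very rich;
\item[(H3)] every nonempty $A\subsetneq V\setminus\{z_0\}$ is rich, with the possible exception of one singleton $\{x_0\}$, in which case $x_0$ has a profile $(h,h)$.
\end{enumerate}
Then the pre-orientation extends to an $\omega$-orientation of $G$.
\end{theorem}

Hypothesis (H2) keeps too many edges from being fixed in advance. For example, let $k=2$, let $z_0$ be joined to each of $x,y$ by three edges, all directed out of $z_0$, and let $\omega(x)=\omega(y)=1$, $\omega(z_0)=0$. Then (H1) holds, and $x$ and $y$ have the profile $(2,1)$, so (H3) holds as well; but no edge is left to orient, and $d^+(x)=0\not\equiv 1$. Here $z_0$ has the profile $(2,4)$ and is very rich.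

The exception in (H3) does not occur in our application; it is there for the induction. A vertex with profile $(k-1,k-1)$ is rich with nothing to spare. We shall want to lift a pair of edges at such a vertex, which turns its profile into $(k-2,k-2)$. The theorem therefore admits one vertex that is poor but perfectly balanced. No bound on the number of its pre-oriented edges has to be assumed: since $V\setminus\{z_0,x_0\}$ is rich by (H3), the next lemma gives $e(x_0,V\setminus\{z_0,x_0\})\ge h$, that is, $e(x_0,z_0)\le h$.

Hypothesis (H2) will be used only through this lemma until the last step of the proof.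

\begin{lemma}\label{lem:sep}
Assume \textup{(H2)}, and let $V\setminus\{z_0\}$ be the disjoint union of nonempty sets $A$ and $B$. If $A$ has a profile with both entries $\ge p$ and $B$ has one with both entries $\ge p'$, then
\begin{equation}\label{eq:sep}
e(A,B)\ge p+p'-k+1 .
\end{equation}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:profiles}(ii), $V\setminus\{z_0\}$ has a profile with both entries $\ge p+p'-e(A,B)$. If \eqref{eq:sep} fails, both entries are $\ge k$, so $V\setminus\{z_0\}$ and, by Lemma~\ref{lem:profiles}(i), also $z_0$ are very rich, contrary to (H2).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ext}]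
If $k=1$, every orientation is an $\omega$-orientation. Let $k\ge2$. Suppose the theorem fails for this $k$, and take a counterexample for which the triple
\[
\bigl(|V|,\;|E(G-z_0)|,\;|E|\bigr)
\]
is lexicographically minimal. Apart from the base case in Step~1, we argue by reduction: we produce graphs that satisfy (H1)--(H3) and have a smaller triple. For these the extension exists, and pulling it back to $G$ gives a contradiction.

\medskip\noindent\textbf{Step 1: $|V|\ge4$.}
Let $V=\{z_0,x,y\}$ and $m=e(x,y)$. This is the smallest case, and it shows where the number $k-1$ and the balance $(h,h)$ come from. It suffices to orient the $x$--$y$ edges so that $d^+(x)\equiv\omega(x)$: the outdegree of $y$ is then right because $\sum_v\omega(v)=|E|$.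

If $x$ and $y$ are both rich, then \eqref{eq:sep} with $p=p'=k-1$ gives $m\ge k-1$, so $d^+(x)$ can be given every residue.

Otherwise one of them is exceptional, by symmetry $x$, with profile $(h,h)$, and $y$ is rich. Now \eqref{eq:sep} with $p=h$, $p'=k-1$ gives $m\ge h$, so $e(x,z_0)=2h-m\le h$. Let $b$ be the number of edges pre-oriented $x\to z_0$. Then $0\le b\le h$, and we can direct exactly $h-b\in[0,m]$ of the $x$--$y$ edges out of $x$. This gives $d^+(x)=h\equiv\omega(x)$.

So there is no counterexample with three vertices.

\medskip
Call $A\subsetneq V\setminus\{z_0\}$ with $|A|\ge2$ a \emph{middle set}. Thus (H3) speaks of the middle sets and of the singletons other than $z_0$.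

\medskip\noindent\textbf{Step 2: every middle set is very rich.}
Suppose the middle set $A$ is not very rich. We glue along $\partial(A)$.

The graph $G/A$ has at least three vertices, as $|V\setminus A|\ge2$, and fewer than $|V|$. Nothing changes at $z_0$. The new vertex $a$ is rich since $A$ is a middle set, and an exceptional vertex outside $A$ keeps its profiles. So (H1)--(H3) hold, and the pre-orientation extends to an $\omega$-orientation of $G/A$.

Let $H=G/(V\setminus A)$, with special vertex $z^*$ and the edges at $z^*$ pre-oriented as in Lemma~\ref{lem:glue}. Then $3\le|A|+1=|V(H)|<|V|$, and the lemma gives (H1). The vertex $z^*$ is not very rich by Lemma~\ref{lem:profiles}(i), which is (H2). Finally, (H3) holds because the nonempty proper subsets of $A$ are among the sets considered in (H3) for $G$ and have the same profiles in $H$. So the pre-orientation extends to an $\omega$-orientation of $H$, and by Lemma~\ref{lem:glue} we obtain an $\omega$-orientation of $G$ that extends the pre-orientation at $z_0$. This is a contradiction.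

\medskip
Consequently, \emph{middle sets stay rich under every operation that keeps $V$ and lowers each entry of their profiles by at most~$1$}; this applies to one deletion or one lifting. From now on only the vertices have to be watched.

\medskip\noindent\textbf{Step 3: there is no exceptional vertex, and no $x\ne z_0$ has the profile $(k-1,k-1)$.}
Otherwise let $x$ be the exceptional vertex if there is one, and else a vertex with profile $(k-1,k-1)$. Let $(h,h)$ be its balanced profile. Let $B=V\setminus\{z_0,x\}$. By Step 1, $|B|\ge2$, so $B$ is a middle set and very rich by Step 2. By \eqref{eq:sep} with $p=h$, $p'=k$,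
\[
e(x,B)\ge h+1 .
\]
So $x$ has a neighbor other than $z_0$.

Suppose $x$ has two distinct neighbors $y,y'$, one of which may be $z_0$. Lift $xy,xy'$. Middle sets stay rich. Neither $z_0$ nor any other singleton except $\{x\}$ changes its profiles, because such a set contains neither $x$ nor both of $y$ and $y'$. Also $d^+(z_0)$ and $\omega(z_0)$ are unchanged. The vertex $x$ now has the profile $(h-1,h-1)$; if it is not rich, it is the only exceptional vertex. So (H1)--(H3) hold. Furthermore $|E(G-z_0)|$ has dropped by $1$: either two of its edges were replaced by one, or one of its edges was lost and an edge at $z_0$ was replaced by another. The extension for the lifted graph pulls back to $G$, a contradiction.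

Suppose $x$ has only one neighbor $y$. Then $y\ne z_0$, and all $2h$ edges at $x$ go to $y$. The graph $G/\{x,y\}$ has $|V|-1\ge3$ vertices. Its new vertex is rich, because $\{x,y\}$ is a middle set, and it has no exceptional vertex, because only $x$ can have been exceptional. So (H1)--(H3) hold and the extension exists. Closing the pair with $s=h\equiv\omega(x)$ gives an extension for $G$, a contradiction.

\medskip\noindent\textbf{Step 4: every $x\ne z_0$ has a neighbor other than $z_0$, and $x$ is rich but not very rich.}
By Step 3, $x$ is rich. The set $B=V\setminus\{z_0,x\}$ is very rich by Step 2, so \eqref{eq:sep} with $p=k-1$, $p'=k$ gives $e(x,B)\ge k\ge 1$.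

Suppose $x$ is very rich. If $x$ has two distinct neighbors, lift a pair of edges from $x$ to them. As in Step 3, among the sets in (H2) and (H3) only middle sets and $x$ can change their profiles, and $|E(G-z_0)|$ drops. The vertex $x$ stays rich because it was very rich, so (H1)--(H3) hold without an exceptional vertex, a contradiction. If $x$ has only one neighbor $y$, then $y\ne z_0$ and $e(x,y)=d(x)\ge2k$. The graph $G/\{x,y\}$ again satisfies the hypotheses, and the pair can be closed since some $s\in\{0,\dots,k-1\}$ is $\equiv\omega(x)$. This is a contradiction.

\medskip\noindent\textbf{Step 5: signs.}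
Let $x\ne z_0$. By Steps 3 and 4, $x$ has a profile with both entries $\ge k-1$, one of them equal to $k-1$ and the other $\ge k$. Call $x$ \emph{positive} if it has a profile $(k-1,o)$ with $o\ge k$, and \emph{negative} if it has a profile $(i,k-1)$ with $i\ge k$. A positive vertex can spare an outgoing edge, a negative one an incoming edge.

\emph{No positive vertex $x$ is adjacent to a negative vertex $y$} ($x\neq y$). Otherwise delete an edge $xy$ as $x\to y$. Then $x$ has the profile $(k-1,o-1)$ and $y$ has the profile $(i-1,k-1)$, so both stay rich; middle sets stay rich, nothing changes at $z_0$ or at other vertices, and $|E(G-z_0)|$ drops. So the extension exists after the deletion, and restoring the edge gives a contradiction.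

\emph{No vertex is both positive and negative}, since by Step 4 it has a neighbor other than $z_0$, which is positive or negative.

Let $P$ and $N$ be the sets of positive and of negative vertices. Then $V\setminus\{z_0\}$ is the disjoint union of $P$ and $N$, and $e(P,N)=0$. If both were nonempty, both would be rich, and \eqref{eq:sep} with $p=p'=k-1$ would give $e(P,N)\ge k-1\ge1$. So one of them is empty. Reversing the pre-orientation and replacing each $\omega(v)$ by $d(v)-\omega(v)$ replaces $\omega(A)$ by $d(A)-\omega(A)$. This swaps the two entries of all profiles, preserves the hypotheses and the triple, and exchanges $P$ and $N$; an extension for the reversed data, reversed, is one for the original data. We may therefore assume that \emph{every vertex of $V\setminus\{z_0\}$ is positive and none is negative}.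

\medskip\noindent\textbf{Step 6: the contradiction.}
Suppose some edge is pre-oriented $x\to z_0$. Delete it as $x\to z_0$. The positive vertex $x$ stays rich, and middle sets stay rich. The profiles of $z_0$ lose $1$ in the first entry, so $z_0$ does not become very rich; $d^+(z_0)$ and $\omega(z_0)$ do not change. The first two entries of the triple are unchanged and $|E|$ drops, a contradiction. So \emph{all edges at $z_0$ leave $z_0$}. With $D=d(z_0)$, the pairs $(0,D)$ and $(k,D-k)$ are profiles of $z_0$, and (H2) gives $D-k\le k-1$.

Choose adjacent $x,y\ne z_0$; they exist by Step 4. We would like to delete an edge $xy$ as $y\to x$, but $x$ is positive and cannot spare an incoming edge. The remedy is to make $x$ negative first, by adding edges from $x$ to $z_0$. They cost us nothing in the triple's second entry, as they are pre-oriented, and $z_0$ has room for them, as all its present edges go out.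

Let $(k-1,o)$ with $o\ge k$ be a profile of $x$. If $o\ge2k-1$, then $(2k-1,o-k)$ is a profile of $x$ with $o-k\ge k-1$, so $x$ is very rich or negative, which is impossible. Hence
\[
q=2k-1-o\quad\text{satisfies}\quad 1\le q\le k-1 .
\]
Form $G'$ by adding $q$ new edges pre-oriented $x\to z_0$, raising $\omega(x)$ by $q$, and deleting one edge $xy$ as $y\to x$. Both $|E|$ and $\sum_v\omega(v)$ change by $q-1$. We check the hypotheses.

(H1) The values $d^+(z_0)=D$ and $\omega(z_0)$ are unchanged.

(H2) The profiles of $z_0$ are now $(q+jk,\,D-jk)$, $j\in\mathbb Z$. For $j\le0$ the first entry is at most $q\le k-1$; for $j\ge1$ the second is at most $D-k\le k-1$. So $z_0$ is not very rich.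

(H3) The $q$ new edges give $x$ the profile $(k-1,o+q)=(k-1,2k-1)$ and hence also $(2k-1,k-1)$. After the deletion $x$ has the profile $(2k-2,k-1)$ and is rich. The positive vertex $y$ loses $1$ in its second entry and stays rich. Other singletons do not change. For a middle set, the new edges raise the second entry by $q$ if it contains $x$ and have no effect otherwise, and the deletion lowers one entry by at most $1$; so by Step 2 it stays rich.

Since $|E(G'-z_0)|<|E(G-z_0)|$ and the vertex set is the same, the pre-orientation of $G'$ extends to an orientation with the prescribed residues. Removing the $q$ added edges lowers only the outdegree of $x$, by $q$, and restoring $y\to x$ raises that of $y$ by $1$. We obtain an $\omega$-orientation of $G$ that extends the original pre-orientation, the final contradiction.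
\end{proof}

\section{Proof of the orientation theorem}\label{sec:orientproof}

Let $G$ and $T$ be as in Theorem~\ref{thm:orient}. Call $S\subseteq V$ \emph{odd} or \emph{even} according to the parity of $|S\cap T|$. Since $d(V)=0<3r-2$, condition (b) shows that $V$ is even; so complements of odd sets are odd. Since $d(S)\equiv\sum_{v\in S}d(v)\pmod 2$, condition (a) gives
\begin{equation}\label{eq:parity}
d(S)\equiv r|S\cap T|\pmod2 .
\end{equation}

We apply Theorem~\ref{thm:ext} with $k=r$. As we shall see, $3r-2$ edges make odd sets rich, but an even set needs $2r-2$ edges, and condition (b) says nothing about even sets. Small even cuts will be removed by gluing. This does not help if the set on one side is a single vertex $x\notin T$; such a vertex is dissolved by the following lemma. Two identities are used, both verified by counting the contribution of each type of edge: for $X,Y\subseteq V$,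
\begin{align*}
d(X)+d(Y)&=d(X\cap Y)+d(X\cup Y)+2e(X\setminus Y,\,Y\setminus X),\\
d(X)+d(Y)&=d(X\setminus Y)+d(Y\setminus X)+2e\bigl(X\cap Y,\,V\setminus(X\cup Y)\bigr).
\end{align*}

\begin{lemma}[Splitting off]\label{lem:lift}
Let $G,T$ satisfy \textup{(a)} and \textup{(b)}, let $x\notin T$, and let $xt$ be an edge. Then there is another edge $xu$ such that deleting $xt$ and $xu$ and adding an edge $tu$ (nothing is added if $u=t$) preserves \textup{(a)} and \textup{(b)}.
\end{lemma}

\begin{proof}
By (a), $d(x)$ is even, so there are other edges at $x$. The operation changes degrees by $0$ or $-2$, so (a) is preserved. Let $c=3r-2$. By \eqref{eq:parity}, odd sets have $d\equiv r\equiv c\pmod 2$.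

To check (b) it suffices to consider odd sets $X\not\ni x$, since complements of odd sets are odd. For such a set, $d(X)$ drops by $2$ if $t,u\in X$, and is unchanged otherwise. So the choice $xu$ fails only if there is a \emph{blocking} set: an odd $X\not\ni x$ with $t,u\in X$ that is \emph{tight}, that is, $d(X)=c$.

Suppose that every other edge $xu$ fails. Let $X,Y$ be tight odd sets that contain $t$ and not $x$. If $X\cap Y$ were even, then $X\setminus Y$ and $Y\setminus X$ would be odd, and the second identity would give
\[
2c=d(X)+d(Y)\ge 2c+2,
\]
because the edge $xt$ joins $X\cap Y$ to $V\setminus(X\cup Y)$. So $X\cap Y$ is odd, hence $X\cup Y$ is odd too. The first identity gives $d(X\cap Y)+d(X\cup Y)\le 2c$, and as both terms are at least $c$, the set $X\cup Y$ is tight. It contains $t$ and not $x$. Applying this repeatedly, we see that the union $X^*$ of blocking sets, one for each other edge $xu$, is tight and odd. It misses $x$ and contains all neighbors of $x$. As $x\notin T$, the set $X^*\cup\{x\}$ is odd, and $d(X^*\cup\{x\})=c-d(x)<c$. This contradicts (b).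
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:orient}]
Let $\omega(v)=\frac{d(v)-r\mathbf 1_T(v)}2\bmod r$, which is defined by (a). The required congruence says $2d^+(v)\equiv d(v)+r\mathbf 1_T(v)\pmod{2r}$, that is, $d^+(v)\equiv\frac{d(v)+r\mathbf 1_T(v)}2\equiv\omega(v)\pmod r$. So the orientations we are looking for are exactly the $\omega$-orientations for $k=r$. Since $\sum_{v\in A}d(v)=d(A)+2|E(A)|$,
\[
\omega(A)=\sum_{v\in A}\omega(v)-|E(A)|\equiv\frac{d(A)-r|A\cap T|}2\pmod r .
\]
For $A=V$ this is $0$ because $|T|$ is even; so $\sum_v\omega(v)=|E|$ in $\mathbb Z/r$. Moreover:
\begin{itemize}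
\item If $A$ is even, then $\omega(A)\equiv\frac{d(A)}2$, and $\bigl(\frac{d(A)}2,\frac{d(A)}2\bigr)$ is a profile. So $A$ is rich if $d(A)\ge 2r-2$.
\item If $A$ is odd, then $\omega(A)\equiv\frac{d(A)-r}2$, and $\bigl(\frac{d(A)+r}2,\frac{d(A)-r}2\bigr)$ is a profile. Since $d(A)\ge3r-2$, both entries are $\ge r-1$, and $A$ is rich.
\end{itemize}

Take a counterexample with $|V|+|E|$ minimal. Then $|V|\ge2$: if $|V|\le1$, there are no edges, and $T=\emptyset$ because $|T|$ is even, so the theorem holds trivially.

\medskip\noindent\emph{Case 1: $d(A)\ge2r-2$ for every even $A$ with $\emptyset\ne A\ne V$.} Add an isolated vertex $z_0$ with $\omega(z_0)=0$. The new graph has at least three vertices, and (H1) holds trivially. The profiles of $z_0$ are $(jr,-jr)$, so $z_0$ is not very rich. All nonempty $A\subsetneq V$ are rich. Theorem~\ref{thm:ext} gives an $\omega$-orientation, a contradiction.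

\medskip\noindent\emph{Case 2: otherwise.} Let $A$ be an inclusion-minimal even set with $\emptyset\ne A\ne V$ and $d(A)<2r-2$.

Suppose $A=\{x\}$; then $x\notin T$. If $d(x)=0$, delete $x$; conditions (a) and (b) persist, so the smaller graph has the required orientation, and this is also one for $G$, a contradiction. If $d(x)>0$, apply Lemma~\ref{lem:lift}. The new graph has fewer edges, so it has the required orientation. Replace its oriented edge $tu$ by the path through $x$ directed the same way or, if $u=t$, orient the two deleted parallel edges in opposite directions. This changes $d^+-d^-$ at no vertex, so $G$ has the required orientation, a contradiction.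

Suppose $|A|\ge2$. Consider $G/A$ with the set $T\setminus A$, so that the new vertex $a$ is not in it. Since $A$ is even, $d(a)=d(A)$ is even by \eqref{eq:parity}, and each subset of $V(G/A)$ has the same parity and the same $d$ as the corresponding subset of $V$. So (a) and (b) hold for $G/A$, and by minimality it has the required orientation. In it $d^+(a)\equiv\frac{d(A)}2\equiv\omega(A)\pmod r$, so it is an $\omega$-orientation of $G/A$ in the sense of Section~\ref{sec:profiles}. Let $H=G/(V\setminus A)$ with special vertex $z^*$, its edges pre-oriented as in Lemma~\ref{lem:glue}. We have $|V(H)|=|A|+1\ge3$, and (H1) holds by that lemma. As $d(z^*)=d(A)<2r$, the vertex $z^*$ is not very rich. Every nonempty $B\subsetneq A$ is rich: if it is odd, by (b); if it is even, because $d(B)\ge2r-2$ by the minimality of $A$. By Theorem~\ref{thm:ext} the pre-orientation extends to $H$, and by Lemma~\ref{lem:glue} $G$ has an $\omega$-orientation, a contradiction.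
\end{proof}

This completes the proof of Theorem~\ref{thm:orient} and with it the proofs of Theorems~\ref{thm:general} and~\ref{thm:main}.

\begin{remark}
The number $3r-2$ is what the method gives: by parity, the next smaller value for an odd set $A$ is $d(A)=3r-4$, and then (for $r\ge2$) the profiles are $(2r-2+jr,\,r-2-jr)$, $j\in\mathbb Z$. For $j\ge0$ the second entry is at most $r-2$, for $j\le-1$ the first one is; so $A$ is not rich.
\end{remark}

\section{The classification, and limits for odd cuts}\label{sec:limits}

All negative results come from one family of graphs. Let $Q$ be the Petersen graph, with vertices $u_i,v_i$ and edges $u_iu_{i+1}$, $v_iv_{i+2}$, $u_iv_i$ ($i\in\mathbb Z/5$). Let $M=\{u_iv_i:i\in\mathbb Z/5\}$. For $r\ge3$ let $G_r$ be $Q$ together with $r-3$ further copies of every edge of~$M$; in particular $G_3=Q$.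

\begin{lemma}\label{lem:petersen}
For every $r\ge3$, $G_r$ is an $r$-graph that is not the sum of $r$ $1$-regular graphs.
\end{lemma}

\begin{proof}
$G_r$ is $r$-regular because $Q$ is $3$-regular and $M$ is a $1$-factor. The graph $Q$ has no bridge: the $u_i$ and the $v_i$ each form a $5$-cycle, and any two of the edges $u_iv_i$ lie on a common cycle. Let $|S|$ be odd. The number of edges of $Q$ in $\partial(S)$ is $\equiv3|S|\pmod 2$, hence odd, and it is not $1$; so it is at least $3$. Each further copy of $M$ is a $1$-factor and contributes at least $1$. So $d(S)\ge 3+(r-3)=r$.

Let $F$ be a $1$-factor of $G_r$, and let $j$ be the number of its edges that are parallel or equal to edges of $M$. The remaining $5-j$ vertices $u_i$ are matched among themselves, so $j$ is odd. If $j=3$, the vertices left are $u_a,u_b,v_a,v_b$ for some $a\ne b$, and $F$ contains $u_au_b$ and $v_av_b$. Then $b=a\pm1$ and $b=a\pm2$ in $\mathbb Z/5$, which is impossible. So $j\in\{1,5\}$, and $F$ has $5-j\in\{4,0\}$ edges among the ten edges $u_iu_{i+1}$, $v_iv_{i+2}$. If $G_r$ were the sum of $r$ $1$-regular graphs, these ten edges would be partitioned into sets of size $4$ or $0$. But $4\nmid10$.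
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
Let $G$ be an $mr$-graph. If $m$ is even, apply Theorem~\ref{thm:general} with $f\equiv m$; no $f(S)$ is odd, so the cut condition is vacuous. If $m\ge3$ is odd, take $f\equiv m$ again: $f(S)=m|S|$ is odd if and only if $|S|$ is odd, and then $d(S)\ge mr\ge3r-2$, so Theorem~\ref{thm:general} applies.

Let $m=1$. If $r=1$, there is nothing to prove. If $r=2$, then $G$ is a disjoint union of cycles, where two parallel edges count as a cycle of length $2$. A cycle of odd length would have a vertex set $S$ with $|S|$ odd and $d(S)=0$. So all cycles are even, and $G$ is the sum of two $1$-regular graphs. If $r\ge3$, the graph $G_r$ of Lemma~\ref{lem:petersen} is an $r$-graph that is not the sum of $r$ $1$-regular graphs.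
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:limits}]
(i) is Theorem~\ref{thm:general} with $f\equiv3$.

(ii) If $|S|$ is odd, each of the $r$ $3$-regular graphs has an odd number of edges in $\partial(S)$, hence at least one.

(iii) The idea is to force each piece to use exactly one edge at each vertex of a graph that is not the sum of $1$-factors. Let $r\ge3$. Replace every vertex $v$ of $G_r$ by three vertices $a_v,b_v,c_v$, joined by $r$ edges $a_vb_v$, $r$ edges $a_vc_v$ and $2r$ edges $b_vc_v$; attach the $r$ edges of $G_r$ at $v$ to $a_v$. The new graph $G$ is $3r$-regular.

Let $S$ be a set of vertices of $G$ with $|S|$ odd. If $S$ separates some triple $\{a_v,b_v,c_v\}$, then it separates one vertex of it from the other two, and $\partial(S)$ contains at least $2r$ edges inside this triple ($2r$ if the single vertex is $a_v$, and $3r$ otherwise). If $S$ separates no triple, it is a union of triples, and their number is odd; so $d(S)\ge r$ because $G_r$ is an $r$-graph. Hence all odd cuts have at least $r$ edges.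

Suppose $G$ is the sum of $r$ $3$-regular graphs. Exactly $r$ edges leave the triple of $v$, and by the argument in (ii) each of the $r$ graphs contains at least one of them. So each contains exactly one. This holds for every $v$, so the edges of $G_r$ in each of these graphs form a $1$-regular graph on the vertex set of $G_r$. Then $G_r$ is the sum of $r$ $1$-regular graphs, contrary to Lemma~\ref{lem:petersen}.
\end{proof}

For $r=2$ the situation differs from (iii): by Example~\ref{ex:two}, the necessary condition in (ii) is then also sufficient for a $6$-regular graph, since it excludes components with an odd number of vertices.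

\begin{thebibliography}{9}

\bibitem{source}
\emph{Indecomposable $r$-Graphs And Some Other Counterexamples},
\texttt{https://romeorizzi.github.io/papers/pdf/example.pdf}.

\bibitem{LTWZ}
Lov\'asz, Thomassen, Wu, and Zhang,
JCTB, 2013.

\end{thebibliography}

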